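\title{The additivity of a tall analytic $P$-ideal\\ can exceed the additivity of measure}

\begin{abstract}
For a tall $P$-ideal $\mathcal I$ on $\omega$, let $\operatorname{add}^*(\mathcal I)$ be the least size of a subfamily of $\mathcal I$ with no upper bound in $\mathcal I$ modulo finite sets. We show that ZFC does not prove $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ for all tall analytic $P$-ideals, where $\mathcal N$ is the ideal of Lebesgue-null sets: for an explicit $F_{\sigma\delta}$ ideal $\mathcal I_{\log}$, a ccc forcing yields $\operatorname{add}(\mathcal N)=\aleph_1<\aleph_2=\operatorname{add}^*(\mathcal I_{\log})$. The example belongs to the class of ideals defined by submeasures on finite blocks, and for this class we prove a dichotomy. Either boundedly many small subsets of a block can have a large union infinitely often, and then $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ in ZFC, or they cannot, and then the two cardinals can be separated by ccc forcing.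
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Additivity modulo finite sets}

An \emph{ideal} on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. We write $A\subseteq^*B$ if $A\setminus B$ is finite, and ``almost all'' means ``all but finitely many''. We identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$, so it makes sense to call $\mathcal I$ \emph{analytic}, or $F_{\sigma\delta}$ (a countable intersection of countable unions of closed sets); every Borel set is analytic.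

Let $\mathcal N$ be the ideal of Lebesgue-null subsets of $2^\omega$. Its additivity $\operatorname{add}(\mathcal N)$ is the least size of a family of null sets whose union is not null, that is, the least size of a family with no upper bound in $(\mathcal N,\subseteq)$. For an ideal on $\omega$ the same definition always gives $\aleph_0$, because the singletons belong to $\mathcal I$ and their union does not. The notion becomes informative when $\subseteq$ is replaced by $\subseteq^*$.

\begin{definition}
Let $\mathcal I$ be an ideal on $\omega$. A set $B\in\mathcal I$ \emph{bounds} a family $\mathcal A\subseteq\mathcal I$ if $A\subseteq^*B$ for all $A\in\mathcal A$.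
\begin{itemize}
\item $\mathcal I$ is a \emph{$P$-ideal} if every countable $\mathcal A\subseteq\mathcal I$ is bounded by some $B\in\mathcal I$.
\item $\mathcal I$ is \emph{tall} if every infinite $A\subseteq\omega$ has an infinite subset in $\mathcal I$.
\item $\operatorname{add}^*(\mathcal I)$ is the least size of a family $\mathcal A\subseteq\mathcal I$ that is bounded by no $B\in\mathcal I$.
\end{itemize}
\end{definition}

Thus a $P$-ideal is the analogue of a $\sigma$-ideal. Tallness guarantees that $\operatorname{add}^*(\mathcal I)$ exists; for the ideal of finite sets it does not, since $\emptyset$ bounds the whole ideal.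

\begin{proposition}\label{prop:trivial}
If $\mathcal I$ is a tall $P$-ideal, then $\operatorname{add}^*(\mathcal I)$ is a regular cardinal and $\aleph_1\le\operatorname{add}^*(\mathcal I)\le\mathfrak c$. Hence under CH, $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ for every tall $P$-ideal.
\end{proposition}

\begin{proof}
Let $B\in\mathcal I$. The set $\omega\setminus B$ is infinite, since otherwise $\omega\in\mathcal I$, so it has an infinite subset $C\in\mathcal I$, and $C\not\subseteq^*B$. Thus $\mathcal I$ itself is unbounded, and $\mu=\operatorname{add}^*(\mathcal I)$ exists and is at most $\mathfrak c$. It is uncountable because $\mathcal I$ is a $P$-ideal. If $\mu$ were singular, an unbounded family of size $\mu$ would be a union of fewer than $\mu$ families of size less than $\mu$; each of these has a bound, and a bound for the bounds would bound the whole family. Finally, $\aleph_1\le\operatorname{add}(\mathcal N)\le\mathfrak c$, because countable unions of null sets are null and $2^\omega$ is the union of its singletons; under CH both cardinals equal $\aleph_1$.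
\end{proof}

The following problem comes from \cite{CIAP}.

\medskip
\noindent\textbf{Problem.} \emph{Is $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ for every tall analytic $P$-ideal $\mathcal I$?}
\medskip

There are two reasons to expect a positive answer. By Bartoszy\'nski's theorem, recalled in Section~\ref{sec:slaloms}, $\operatorname{add}(\mathcal N)$ is the least size of a family of functions that cannot be guessed simultaneously by a sequence of finite sets of prescribed sizes; for the ideals considered in this paper, such a guessing sequence at once produces a bound in $\mathcal I$, so $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)$. And for the ideal of sets of asymptotic density zero the argument can be reversed: functions can be coded by sets of density zero in such a way that a bound for the codes yields a guessing sequence, and equality follows (Example~\ref{ex:density} and Theorem~\ref{thm:equal}). Nevertheless, equality is not a theorem of ZFC. Partition $\omega$ into finite sets $I_k$ with $|I_k|=2^{k+1}$ and let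
\[
\mathcal I_{\log}=\Bigl\{A\subseteq\omega:\ \frac{\log_2(|A\cap I_k|+1)}{k+1}\to0\Bigr\}.
\]
In words, $A\in\mathcal I_{\log}$ if for every $\varepsilon>0$ we have $|A\cap I_k|+1\le|I_k|^\varepsilon$ for almost all $k$.

\begin{theorem}\label{thm:answer}
The family $\mathcal I_{\log}$ is an $F_{\sigma\delta}$ tall $P$-ideal, and some ccc poset forces
\[
\operatorname{add}(\mathcal N)=\aleph_1<\aleph_2=\operatorname{add}^*(\mathcal I_{\log}).
\]
Consequently, if ZFC is consistent, it does not prove that $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ for every tall analytic $P$-ideal $\mathcal I$.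
\end{theorem}

By Proposition~\ref{prop:trivial} and the consistency of CH, ZFC does not refute that statement either.

\subsection{Block ideals}

Both the density zero ideal and $\mathcal I_{\log}$ are defined by measuring a set on each piece of a partition into finite sets. A \emph{submeasure} on a finite set $I$ is a function $\varphi:\mathcal P(I)\to[0,\infty)$ with $\varphi(\emptyset)=0$ that is monotone ($a\subseteq b$ implies $\varphi(a)\le\varphi(b)$) and subadditive ($\varphi(a\cup b)\le\varphi(a)+\varphi(b)$).

\begin{definition}\label{def:block}
Let $(I_k)_{k\in\omega}$ be a partition of $\omega$ into nonempty finite sets, called \emph{blocks}, and let $\vec\varphi=(\varphi_k)_{k\in\omega}$, where $\varphi_k$ is a submeasure on $I_k$. For $A\subseteq\omega$ the number $\|A\|_k=\varphi_k(A\cap I_k)$ is the \emph{norm of $A$ in the block $I_k$}, and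
\[
\mathcal I(\vec\varphi)=\{A\subseteq\omega:\ \|A\|_k\to0\}.
\]
We call $\mathcal I(\vec\varphi)$ a \emph{tall block ideal} if
\begin{itemize}
\item[(B1)] $\varphi_k(I_k)\not\to0$, and
\item[(B2)] $\max_{x\in I_k}\varphi_k(\{x\})\to0$.
\end{itemize}
It is \emph{union-stable} if
\begin{itemize}
\item[(U)] for every $\varepsilon>0$ there is $\delta>0$ such that for every $l$ and almost all $k$: whenever $a_1,\dots,a_l\subseteq I_k$ and $\varphi_k(a_i)\le\delta$ for all $i$, then $\varphi_k(a_1\cup\dots\cup a_l)\le\varepsilon$.
\end{itemize}
\end{definition}

The content of (U) lies in the order of the quantifiers. For a given $l$, subadditivity shows that $\delta=\varepsilon/l$ works in every block. Condition (U) asks for one $\delta$ that works for all $l$, at the price of discarding finitely many blocks for each $l$.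

A tall block ideal is always understood together with the sequence $\vec\varphi$. In a forcing extension, $\mathcal I(\vec\varphi)$ denotes the ideal defined there from the same $\vec\varphi$. Conditions (B1) and (B2) quantify only over natural numbers and points of the blocks, so they remain true; for the same reason the statement $A\in\mathcal I(\vec\varphi)$ has the same truth value in any two of our models that contain $A$.

\begin{example}[density zero]\label{ex:density}
Let $I_k=[2^k-1,2^{k+1}-1)$ and $\varphi_k(a)=|a|/2^k$. Then $\varphi_k(I_k)=1$ and $\varphi_k(\{x\})=2^{-k}$, so (B1) and (B2) hold. The ideal consists of the sets $A$ with $|A\cap n|/n\to0$: one direction follows from $\|A\|_k\le2\,|A\cap2^{k+1}|/2^{k+1}$; conversely, if $\|A\|_k\le\eta$ for $k\ge k_0$ and $n\in I_m$, then $|A\cap n|\le2^{k_0}+\eta2^{m+1}\le2^{k_0}+2\eta(n+1)$. This ideal is not union-stable. Take $\varepsilon=1/2$ and any $\delta>0$. If $\delta2^k\ge1$, then $\lfloor\delta2^k\rfloor\ge\delta2^{k-1}$, so $I_k$ is covered by $l=\lceil2/\delta\rceil$ sets of size at most $\lfloor\delta2^k\rfloor$, each of norm at most $\delta$, while $\varphi_k(I_k)=1>\varepsilon$.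
\end{example}

\begin{example}[the logarithmic ideal]\label{ex:log}
Let $|I_k|=2^{k+1}$ and $\varphi_k(a)=\log_2(|a|+1)/(k+1)$, so that $\mathcal I(\vec\varphi)=\mathcal I_{\log}$. Subadditivity follows from $|a\cup b|+1\le|a|+|b|+1\le(|a|+1)(|b|+1)$. Moreover $\varphi_k(I_k)\ge1$ and $\varphi_k(\{x\})=1/(k+1)$, so (B1) and (B2) hold. For $l\ge1$ we have $|a_1\cup\dots\cup a_l|+1\le l\,(\max_i|a_i|+1)$, and therefore
\begin{equation}\label{eq:log}
\varphi_k(a_1\cup\dots\cup a_l)\le\max_i\varphi_k(a_i)+\frac{\log_2l}{k+1}.
\end{equation}
For fixed $l$ the last term tends to $0$, so (U) holds with $\delta=\varepsilon/2$.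
\end{example}

\subsection{The dichotomy}

For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(i)\le g(i)$ for almost all $i$. A function $d$ \emph{dominates} a family $F$ if $f\le^*d$ for all $f\in F$, and $\mathfrak b$ is the least size of a family dominated by no function.

\begin{theorem}\label{thm:bounds}
Every tall block ideal $\mathcal I$ is an $F_{\sigma\delta}$ tall $P$-ideal, and $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$.
\end{theorem}

\begin{theorem}\label{thm:equal}
If a tall block ideal $\mathcal I$ is not union-stable, then $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$.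
\end{theorem}

\begin{theorem}\label{thm:separate}
Let $\mathcal I$ be a union-stable tall block ideal and let $\kappa$ be a regular uncountable cardinal. Then some ccc poset forces $\operatorname{add}(\mathcal N)=\aleph_1$ and $\operatorname{add}^*(\mathcal I)=\kappa$.
\end{theorem}

\begin{corollary}\label{cor:dichotomy}
For a tall block ideal $\mathcal I$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ holds in every forcing extension;
\item[(ii)] $\operatorname{add}^*(\mathcal I)=\operatorname{add}(\mathcal N)$ holds in every ccc forcing extension;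
\item[(iii)] $\mathcal I$ is not union-stable.
\end{enumerate}
\end{corollary}

\begin{theorem}\label{thm:values}
Let $\mathcal I$ be a union-stable tall block ideal, and let $\lambda\le\kappa$ be regular uncountable cardinals with $\kappa^{<\lambda}=\kappa$. Then some ccc poset forces $\operatorname{add}(\mathcal N)=\lambda$ and $\operatorname{add}^*(\mathcal I)=\kappa=\mathfrak c$.
\end{theorem}

Since ccc forcing preserves cofinalities, Proposition~\ref{prop:trivial} shows that $\kappa$ must be regular and uncountable in Theorems~\ref{thm:separate} and~\ref{thm:values}, and Theorem~\ref{thm:bounds} shows that $\lambda\le\kappa$ is necessary in the latter. Theorem~\ref{thm:answer} follows from Example~\ref{ex:log}, Theorem~\ref{thm:separate} with $\kappa=\aleph_2$ (which remains $\aleph_2$ in a ccc extension), and Theorem~\ref{thm:bounds}, applied both in the ground model and in the extension.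

To bound a family $\mathcal A\subseteq\mathcal I$ one has to do two things: find a common rate at which the norms $\|A\|_k$ tend to $0$, and then guess the traces $A\cap I_k$ with so few candidates that their union is still small. The dichotomy concerns the second task. Without (U), it is as hard as guessing arbitrary functions in $\omega^\omega$ (Section~\ref{sec:equal}). With (U), it is a guessing problem in the fixed space $\prod_k\mathcal P(I_k)$ with a number of candidates fixed in advance, and it is solved by a poset with a strong form of the chain condition (Section~\ref{sec:poset}). Iterations of such posets do not increase $\operatorname{add}(\mathcal N)$ (Section~\ref{sec:preservation}), and the models are assembled in Section~\ref{sec:models}.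

\section{Slaloms and the additivity of measure}\label{sec:slaloms}

For $h\in\omega^\omega$, an \emph{$h$-slalom} is a function $S:\omega\to[\omega]^{<\omega}$ with $|S(i)|\le h(i)$ for all $i$. We write $f\in^*S$, and say that $S$ \emph{localizes} $f$, if $f(i)\in S(i)$ for almost all $i$; $S$ localizes a family if it localizes each member. Throughout, $h_0(i)=i+1$. The null ideal enters the paper only through two standard facts: the inequality $\operatorname{add}(\mathcal N)\le\mathfrak b$ from Cicho\'n's diagram, and the following theorem.

\begin{theorem}[Bartoszy\'nski]\label{thm:bart}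
$\operatorname{add}(\mathcal N)$ is the least size of a family $F\subseteq\omega^\omega$ that is not localized by any $h_0$-slalom.
\end{theorem}

The choice of the width $h_0$ is immaterial.

\begin{lemma}[regrouping]\label{lem:regroup}
Let $h,g\in\omega^\omega$ with $g\to\infty$, and let $\mu$ be a cardinal. If every $F\subseteq\omega^\omega$ with $|F|<\mu$ is localized by an $h$-slalom, then every such $F$ is localized by a $g$-slalom.
\end{lemma}

\begin{proof}
Choose $0=e_0<e_1<\cdots$ such that $g(i)\ge h(n)$ whenever $n\ge1$ and $i\ge e_n$. For $f\in F$ let $f'(n)=f\restriction[e_n,e_{n+1})$. These values range over a countable set, which we identify with $\omega$, so there is an $h$-slalom $S'$ localizing all $f'$. Let $S(i)=\emptyset$ for $i<e_1$, and for $n\ge1$ and $i\in[e_n,e_{n+1})$ let $S(i)=\{s(i):s\in S'(n)\cap\omega^{[e_n,e_{n+1})}\}$. Then $|S(i)|\le h(n)\le g(i)$. If $f'(n)\in S'(n)$ and $n\ge1$, then $f(i)\in S(i)$ for all $i\in[e_n,e_{n+1})$, so $S$ localizes $F$.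
\end{proof}

\begin{corollary}\label{cor:bart}
\begin{enumerate}
\item[(a)] If $|F|<\operatorname{add}(\mathcal N)$ and $g\to\infty$, then $F$ is localized by a $g$-slalom.
\item[(b)] If for some $h$ every $F\subseteq\omega^\omega$ with $|F|<\mu$ is localized by an $h$-slalom, then $\mu\le\operatorname{add}(\mathcal N)$.
\end{enumerate}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:regroup} to pass from $h_0$ to $g$ in (a) and from $h$ to $h_0$ in (b), and use Theorem~\ref{thm:bart}.
\end{proof}

\begin{remark}
Theorem~\ref{thm:bart} is also stated for the class of slaloms with $\sum_{n\ge1}|S(n)|/n^2<\infty$. The two versions are equivalent by Lemma~\ref{lem:regroup}: slaloms of width $\lfloor\sqrt n\rfloor$ belong to this class, and every member of the class has width at most $n^2$ after finitely many values are replaced by $\emptyset$.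
\end{remark}

Regrouping works because a finite product of copies of $\omega$ is again a copy of $\omega$. In a product $\prod_iY_i$ of finite sets, merging coordinates produces larger factors, that is, a different space. The proof of Theorem~\ref{thm:separate} exploits this difference.

\section{The bounds $\operatorname{add}(\mathcal N)\le\operatorname{add}^*(\mathcal I)\le\mathfrak b$}\label{sec:bounds}

Fix a tall block ideal $\mathcal I=\mathcal I(\vec\varphi)$. We write $I_{<n}=\bigcup_{k<n}I_k$ and $I_{[m,n)}=\bigcup_{m\le k<n}I_k$. For $A\in\mathcal I$ and $\eta>0$ let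
\[
\rho_A(\eta)=\min\{n:\ \|A\|_k\le\eta\text{ for all }k\ge n\};
\]
this records the rate at which the norms of $A$ tend to $0$.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
\emph{$\mathcal I$ is a tall $F_{\sigma\delta}$ ideal.} Monotonicity and subadditivity of the $\varphi_k$ give closure under subsets and finite unions. A finite set meets finitely many blocks, so it lies in $\mathcal I$, and $\omega\notin\mathcal I$ by (B1). We have
\[
A\in\mathcal I\iff\forall j\ \exists n\ \forall k\ge n\ \ \|A\|_k\le2^{-j},
\]
and the innermost condition depends only on $A\cap I_k$, so it defines a clopen set; hence $\mathcal I$ is $F_{\sigma\delta}$. An infinite set $A$ meets infinitely many blocks, and a subset of $A$ containing one point from each of them is in $\mathcal I$ by (B2).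

\emph{$\mathcal I$ is a $P$-ideal.} Given $A_j\in\mathcal I$, let $A_{\le j}=A_0\cup\dots\cup A_j$ and choose $d(0)<d(1)<\cdots$ with $d(j)\ge\rho_{A_{\le j}}(2^{-j})$. Let $B=\bigcup_jA_{\le j}\cap I_{[d(j),d(j+1))}$. Then $\|B\|_k\le2^{-j}$ for $d(j)\le k<d(j+1)$, so $B\in\mathcal I$, and $A_j\setminus B\subseteq I_{<d(j)}$.

\emph{The lower bound.} We repeat this argument for a family $\mathcal A\subseteq\mathcal I$ with $|\mathcal A|<\operatorname{add}(\mathcal N)$; a slalom takes over the role of the first $j+1$ sets. Since $|\mathcal A|<\mathfrak b$, there is a strictly increasing $d$ dominating the functions $j\mapsto\rho_A(4^{-j})$, $A\in\mathcal A$. Put $f_A(j)=A\cap I_{[d(j),d(j+1))}$. Identifying finite subsets of $\omega$ with integers, Corollary~\ref{cor:bart}(a) gives $S$ with $|S(j)|\le j+1$ such that for each $A\in\mathcal A$, $f_A(j)\in S(j)$ for almost all $j$. Let $S'(j)$ consist of those $a\in S(j)$ with $a\subseteq I_{[d(j),d(j+1))}$ and $\|a\|_k\le4^{-j}$ for all $k$. If $f_A(j)\in S(j)$ and $\rho_A(4^{-j})\le d(j)$, then $f_A(j)\in S'(j)$; so this holds for almost all $j$. Let $B=\bigcup_j\bigcup S'(j)$. For $d(j)\le k<d(j+1)$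 subadditivity gives $\|B\|_k\le(j+1)4^{-j}$, so $B\in\mathcal I$. For $A\in\mathcal A$ we have $f_A(j)\subseteq B$ for almost all $j$, so $A\subseteq^*B$.

\emph{The upper bound.} We encode $g\in\omega^\omega$ by a set $A_g\in\mathcal I$ whose norms decay more slowly than $g$ prescribes; a bound for $A_g$ must decay at least as slowly. By (B1) there are $\varepsilon>0$ and an infinite $K\subseteq\omega$ with $\varphi_k(I_k)>\varepsilon$ for $k\in K$. Fix $j_0$ with $2^{-j_0}<\varepsilon$. For $j\ge j_0$ the set $K_j=\{k\in K:\varphi_k(\{x\})\le2^{-j}\text{ for all }x\in I_k\}$ is cofinite in $K$ by (B2). For $k\in K_j$, add the points of $I_k$ one at a time, starting from $\emptyset$, and stop when the norm first exceeds $2^{-j}$; this happens because $\varphi_k(I_k)>2^{-j}$. The last point increases the norm by at most $2^{-j}$, so we obtain $y(j,k)\subseteq I_k$ with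
\[
2^{-j}<\varphi_k(y(j,k))\le2^{-j+1}.
\]
Given $g$, choose $k_{j_0}<k_{j_0+1}<\cdots$ with $k_j\in K_j$ and $k_j\ge g(j)$, and let $A_g=\bigcup_{j\ge j_0}y(j,k_j)$. The blocks $I_{k_j}$ are distinct, so $A_g\in\mathcal I$. Suppose $A_g\subseteq^*B\in\mathcal I$. Then $y(j,k_j)\subseteq B$ for almost all $j$, and for these $j$ we have $\|B\|_{k_j}>2^{-j}$, hence $g(j)\le k_j<\rho_B(2^{-j})$. So $g$ is dominated by $j\mapsto\rho_B(2^{-j})$, a function that depends only on $B$. If $G\subseteq\omega^\omega$ has size $\mathfrak b$ and is dominated by no function, then $\{A_g:g\in G\}$ has no bound in $\mathcal I$.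
\end{proof}

The lower bound used neither (B1) nor (B2); the upper bound used both. Without (B2) it can fail to make sense: if $\varphi_k(a)=1$ for all nonempty $a$, then $\mathcal I(\vec\varphi)$ is the ideal of finite sets.

\section{Small sets with large unions: proof of Theorem~\ref{thm:equal}}\label{sec:equal}

We have to turn a bound in $\mathcal I$ into a slalom. The mechanism is visible at a single scale. Take the submeasures of Example~\ref{ex:density} and split each block $I_k$, $k\ge1$, into halves $a_1,a_2$: two sets of norm $1/2$ whose union has norm $1$. To code a value $v\in\{0,1,2\}$, reserve eight blocks, one for each function $g:\{0,1,2\}\to\{1,2\}$, and let the code of $v$ be the set whose trace on the block reserved for $g$ is the half $a_{g(v)}$. Writing $g$ as the word $g(0)g(1)g(2)$, the three codes are the rows of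
\[
\begin{array}{c|cccccccc}
g&111&112&121&122&211&212&221&222\\ \hline
v=0&a_1&a_1&a_1&a_1&a_2&a_2&a_2&a_2\\
v=1&a_1&a_1&a_2&a_2&a_1&a_1&a_2&a_2\\
v=2&a_1&a_2&a_1&a_2&a_1&a_2&a_1&a_2
\end{array}
\]
Each code has norm $1/2$ in every reserved block. Any two rows differ in some column, so the union of two codes fills a whole block. Hence a set $B$ of norm at most $3/4$ in all eight blocks contains at most one code: it guesses $v$ with a single candidate. The same works for $v<b$ with $2^b$ blocks, and the number of candidates is still one. A large $b$ costs only a large number of blocks, and infinitely many are available.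

In general, the failure of (U) provides at scale $2^{-n}$ some number $l_n$ of small sets with a large union, in infinitely many blocks. The coding then yields fewer than $l_n$ candidates. The numbers $l_n$ are not under our control, but Corollary~\ref{cor:bart}(b) accepts any fixed width.

\begin{proof}[Proof of Theorem~\ref{thm:equal}]
Let $\varepsilon>0$ witness the failure of (U). Applying this with $\delta=2^{-n}$, we obtain for each $n$ a number $l_n\ge1$, an infinite set $K_n\subseteq\omega$, and for $k\in K_n$ sets $a^{n,k}_1,\dots,a^{n,k}_{l_n}\subseteq I_k$ such that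
\begin{equation}\label{eq:witness}
\varphi_k(a^{n,k}_i)\le2^{-n}\ \ (1\le i\le l_n),\qquad\varphi_k\bigl(a^{n,k}_1\cup\dots\cup a^{n,k}_{l_n}\bigr)>\varepsilon.
\end{equation}
By Theorem~\ref{thm:bounds} and Corollary~\ref{cor:bart}(b), it suffices to show that every $F\subseteq\omega^\omega$ with $|F|<\operatorname{add}^*(\mathcal I)$ is localized by an $h$-slalom, where $h(n)=l_n$.

Only finitely many blocks can be reserved for the scale $2^{-n}$ if the codes are to lie in $\mathcal I$, so we first bound the values to be coded. Since $|F|<\operatorname{add}^*(\mathcal I)\le\mathfrak b$, there is $b:\omega\to\omega\setminus\{0\}$ such that each $f\in F$ satisfies $f(n)<b(n)$ for almost all $n$. Let $\Gamma_n$ be the finite set of functions from $b(n)=\{0,\dots,b(n)-1\}$ to $\{1,\dots,l_n\}$. As each $K_n$ is infinite, we can choose recursively pairwise distinct numbers $k(n,g)\in K_n$ for $n\in\omega$, $g\in\Gamma_n$. Let $J_n=\{k(n,g):g\in\Gamma_n\}$; these sets are finite and pairwise disjoint. For $v<b(n)$ the \emph{code of $v$ at level $n$} is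
\[
c(n,v)=\bigcup_{g\in\Gamma_n}a^{n,k(n,g)}_{g(v)},
\]
a set contained in $\bigcup_{k\in J_n}I_k$ whose norm in each block is at most $2^{-n}$. For $f\in F$ let $A_f=\bigcup\{c(n,f(n)):f(n)<b(n)\}$. Then $\|A_f\|_k\le2^{-n}$ for $k\in J_n$, and $\|A_f\|_k=0$ for $k\notin\bigcup_nJ_n$. For each $n_0$ only finitely many $k$ lie in $\bigcup_{n<n_0}J_n$, so $A_f\in\mathcal I$.

Let $B\in\mathcal I$ bound $\{A_f:f\in F\}$, and put $S(n)=\{v<b(n):c(n,v)\subseteq B\}$. Fix $f\in F$. The finite set $A_f\setminus B$ meets finitely many blocks, and their indices lie in finitely many of the disjoint sets $J_n$. For every other $n$ with $f(n)<b(n)$ we have $c(n,f(n))\subseteq B$. So $f\in^*S$.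

It remains to bound the width. Since $\|B\|_k>\varepsilon$ for only finitely many $k$, for almost all $n$ we have $\|B\|_k\le\varepsilon$ for all $k\in J_n$. We claim that $|S(n)|<l_n$ for such $n$. Otherwise some $g\in\Gamma_n$ maps $S(n)$ onto $\{1,\dots,l_n\}$. Let $k=k(n,g)$. For each $i\le l_n$ there is $v\in S(n)$ with $g(v)=i$, and then $a^{n,k}_i\subseteq c(n,v)\subseteq B$. By \eqref{eq:witness}, $\|B\|_k>\varepsilon$, a contradiction. Replacing $S(n)$ by $\emptyset$ for the finitely many remaining $n$ gives an $h$-slalom localizing $F$.
\end{proof}

\section{Posets that do not localize}\label{sec:preservation}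

To separate the two cardinals we shall add bounds in $\mathcal I$ by a long iteration, and we need a class of posets whose iterations keep $\operatorname{add}(\mathcal N)$ small. This section does not mention $\mathcal I$.

\subsection{Facts about forcing}

Posets have a weakest condition, $q\le p$ means that $q$ is stronger, and $\Vdash$ without a condition means ``forced by the weakest condition''. A subset of a poset $P$ is \emph{linked} if any two of its members have a lower bound in $P$, and \emph{centered} if any finitely many do; $P$ is \emph{$\sigma$-linked} (\emph{$\sigma$-centered}) if it is a countable union of linked (centered) sets. A $\sigma$-linked poset is ccc, since an antichain meets each linked set at most once. For a finite support (FS) iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ we write $V_\alpha$ for the extension by $P_\alpha$ and regard $P_\alpha$ as a subset of $P_\delta$; for limit $\delta$ we have $P_\delta=\bigcup_{\alpha<\delta}P_\alpha$. We use the following standard facts.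

\begin{itemize}
\item[(F1)] A ccc poset preserves cardinals and cofinalities. Two-step iterations and FS iterations of ccc posets are ccc.
\item[(F2)] (Maximum principle.) If $\Vdash\dot Y\ne\emptyset$ and $p\Vdash\dot x\in\dot Y$, there is a name $\dot x'$ with $\Vdash\dot x'\in\dot Y$ and $p\Vdash\dot x'=\dot x$. So an element of $\dot Y$ in the extension has a name that is forced by the weakest condition to be in $\dot Y$.
\item[(F3)] (Nice names.) Let $D\subseteq P$ be dense. A \emph{nice name built from $D$} is given by maximal antichains $A_i\subseteq D$ and functions $v_i:A_i\to\omega$ for $i\in\omega$; it names the function $\dot g$ with $p\Vdash\dot g(i)=v_i(p)$ for $p\in A_i$. If $\Vdash\dot f\in\omega^\omega$, then $\dot f$ is forced to equal a nice name built from $D$. If $P$ is ccc, a nice name involves countably many conditions. Consequently, if $P_\delta$ is an FS iteration of ccc posets and $\operatorname{cf}\delta>\omega$, every real of $V_\delta$ (function, subset of $\omega$, slalom) lies in some $V_\alpha$, $\alpha<\delta$.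
\item[(F4)] If $\alpha<\delta$, $q\in P_\delta$, $r\in P_\alpha$ and $r\le q\restriction\alpha$, then $r\cup q\restriction[\alpha,\delta)$ is a condition of $P_\delta$ below both $r$ and $q$. If $q\le p$ and $p\in P_\alpha$, then $q\restriction\alpha\le p$.
\item[(F5)] \emph{Hechler forcing} $\mathbb D$ consists of pairs $(s,f)\in\omega^{<\omega}\times\omega^\omega$, with $(t,g)\le(s,f)$ if $t\supseteq s$, $g\ge f$ pointwise, and $t(i)\ge f(i)$ for $|s|\le i<|t|$. It is $\sigma$-centered, because finitely many conditions $(s,f_i)$ have the lower bound $(s,\max_if_i)$, and the union $d$ of the first coordinates in the generic filter dominates the ground-model functions.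
\item[(F6)] For a set $A$ of ordinals let $\mathbb C_A$ be the poset of finite partial functions from $A\times\omega$ to $\omega$, ordered by reverse inclusion. It is ccc and adds functions $c_\xi\in\omega^\omega$, $\xi\in A$. If $A\subseteq\lambda$ and $G$ is $\mathbb C_\lambda$-generic over $V$, then $G\cap\mathbb C_{\lambda\setminus A}$ is generic over $V[G\cap\mathbb C_A]$.
\end{itemize}

\subsection{The localization poset}

We first look at the poset that does increase $\operatorname{add}(\mathcal N)$. It is the model for the poset of Section~\ref{sec:poset}, it shows which property must be avoided, and it is used in the proof of Theorem~\ref{thm:values}. For $F\subseteq\omega^\omega$, let $\mathrm{Loc}(F)$ consist of triples $(n,s,E)$ with $n\in\omega$, $s\in\prod_{i<n}[\omega]^{\le i+1}$, and $E\subseteq F$ with $|E|\le n$. Put $(n',s',E')\le(n,s,E)$ if $n'\ge n$, $s'\supseteq s$, $E'\supseteq E$, and $f(i)\in s'(i)$ for all $f\in E$ and $n\le i<n'$. The \emph{stem} $s$ is an initial segment of the generic slalom, and $E$ is a promise to capture finitely many functions from now on.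

\begin{lemma}\label{lem:loc}
$\mathrm{Loc}(F)$ is $\sigma$-linked, has size at most $\max(\aleph_0,|F|)$, and adds an $h_0$-slalom localizing $F$.
\end{lemma}

\begin{proof}
There are countably many pairs $(n,s)$ and at most $\max(\aleph_0,|F|)$ finite subsets of $F$. A condition $(n,s,E)$ has an extension $(n',s',E)$ for every $n'\ge n$: put $s'(i)=\{f(i):f\in E\}$ for $n\le i<n'$, a set of size at most $n\le i$. If $n'>|E|$, any $f\in F$ can then be added to $E$. So the union $S$ of the stems in the generic filter $G$ is an $h_0$-slalom, and each $f\in F$ belongs to $E$ for some $(n,s,E)\in G$. For $i\ge n$ there is $(n',s',E')\le(n,s,E)$ in $G$ with $n'>i$, and $f(i)\in s'(i)=S(i)$.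

Let $Q_{n,s}$ be the set of conditions that have an extension $(n,s,E)$ with $2|E|\le n$. Every condition lies in some $Q_{n,s}$, and $Q_{n,s}$ is linked, since $(n,s,E\cup E')$ is a lower bound of $(n,s,E)$ and $(n,s,E')$ when $2|E|,2|E'|\le n$.
\end{proof}

So $\sigma$-linkedness does not prevent localization. Note that for each $n\ge1$ the decomposition above uses infinitely many pieces $Q_{n,s}$. We now require that at each level finitely many pieces suffice.

\subsection{$(M,N)$-linked posets}

Fix sequences $M=(M_n)$ and $N=(N_n)$ of positive integers tending to infinity.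

\begin{definition}
A poset $P$ is \emph{$(M,N)$-linked} if there are sets $Q_{n,j}\subseteq P$ for $n\in\omega$, $j<M_n$, such that
\begin{itemize}
\item[(L1)] every nonempty subset of $Q_{n,j}$ with at most $N_n$ elements has a lower bound in $P$;
\item[(L2)] every $p\in P$ lies in $\bigcup_{j<M_n}Q_{n,j}$ for almost all $n$.
\end{itemize}
\end{definition}

Such a poset is the union of the linked sets $Q_{n,j}$ with $N_n\ge2$, so it is $\sigma$-linked and ccc. A $\sigma$-centered poset $P=\bigcup_jC_j$ is $(M,N)$-linked: take $Q_{n,j}=C_j$ for $j<M_n$; a condition in $C_j$ is covered at level $n$ as soon as $M_n>j$. In particular $\mathbb D$ is $(M,N)$-linked.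

To see what the definition gives, let $\dot s$ be a name for a set with at most one element. Two conditions forcing different values into $\dot s$ are incompatible, so the members of a linked set force at most one value into $\dot s$, and the members of $M_n$ linked sets force at most $M_n$ values. Thus the ground model can list the possible values, at the cost of multiplying the width by $M_n$. For a set of size $h$ we need $h+1$ conditions to have a lower bound, so we use a level $n$ with $N_n\ge h+1$. After such a step the width has grown, and the next poset of the iteration must be handled at the new width. We therefore close $h_0$ under this operation. Recursively, given $h_t$, let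
\[
m_t(i)=\min\{m\ge i:\ N_m\ge h_t(i)+1\},\qquad h_{t+1}(i)=h_t(i)\cdot M_{m_t(i)}.
\]
The functions $h_t$ depend only on $M$ and $N$, so they are the same in all extensions of a model containing $M$ and $N$.

\begin{lemma}\label{lem:onestep}
Let $P$ be $(M,N)$-linked and let $\dot S$ be forced to be an $h_t$-slalom. There is an $h_{t+1}$-slalom $T$ in the ground model such that every ground-model $f\in\omega^\omega$ with $f\notin^*T$ satisfies $\Vdash f\notin^*\dot S$.
\end{lemma}

\begin{proof}
Fix $i$, let $m=m_t(i)$, and for $j<M_m$ let
\[
T_j(i)=\{v\in\omega:\ p\Vdash v\in\dot S(i)\text{ for some }p\in Q_{m,j}\}.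
\]
Suppose $T_j(i)$ has $h_t(i)+1$ distinct elements $v$, with witnesses $p_v\in Q_{m,j}$. There are at most $h_t(i)+1\le N_m$ witnesses, so by (L1) they have a lower bound, which forces $|\dot S(i)|>h_t(i)$. This is impossible, so $|T_j(i)|\le h_t(i)$, and $T(i)=\bigcup_{j<M_m}T_j(i)$ defines an $h_{t+1}$-slalom.

Suppose some condition forces $f\in^*\dot S$. Then there are $p$ and $i_0$ with $p\Vdash f(i)\in\dot S(i)$ for all $i\ge i_0$. Since $m_t(i)\ge i$, (L2) shows that for almost all $i$ the condition $p$ lies in $Q_{m_t(i),j}$ for some $j<M_{m_t(i)}$, and then $f(i)\in T(i)$ if $i\ge i_0$. Hence $f\in^*T$.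
\end{proof}

\begin{remark}
The poset $\mathrm{Loc}(\omega^\omega)$ is not $(M,N)$-linked for any $M$ and $N$. Otherwise Lemmas~\ref{lem:loc} and~\ref{lem:onestep} would give a ground-model slalom $T$ localizing all ground-model functions, which fails for $f(i)=\min(\omega\setminus T(i))$.
\end{remark}

\subsection{Preservation under iteration}

The statement that a family is localized by no $h_t$-slalom is not strong enough for an induction: at a limit stage of countable cofinality, a new slalom is approximated by countably many old ones, and we need a function that escapes all of them. We therefore require that each slalom captures few members of the family.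

\begin{definition}
Let $\lambda$ be a regular uncountable cardinal. A sequence $\vec f=\langle f_\xi:\xi<\lambda\rangle$ in $\omega^\omega$ is \emph{$\lambda$-evasive} if for every $t$ and every $h_t$-slalom $S$ the set $\{\xi<\lambda:f_\xi\in^*S\}$ has size less than $\lambda$.
\end{definition}

If a $\lambda$-evasive sequence exists, no $h_0$-slalom localizes all its terms, so $\operatorname{add}(\mathcal N)\le\lambda$ by Theorem~\ref{thm:bart}.

\begin{lemma}\label{lem:cohen}
The poset $\mathbb C_\lambda$ forces that $\langle c_\xi:\xi<\lambda\rangle$ is $\lambda$-evasive.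
\end{lemma}

\begin{proof}
Let $S\in V[G]$ be a slalom of any width. A nice name for $S$ involves countably many conditions, so $S\in V[G\cap\mathbb C_A]$ for a countable $A\subseteq\lambda$. Let $\xi\notin A$. For each $i_0$, the conditions $p\in\mathbb C_{\lambda\setminus A}$ with $p(\xi,i)\notin S(i)$ for some $i\ge i_0$ form a dense set lying in $V[G\cap\mathbb C_A]$, because each $S(i)$ is finite. By (F6), $c_\xi\notin^*S$. So $\{\xi:c_\xi\in^*S\}\subseteq A$ is countable.
\end{proof}

\begin{lemma}\label{lem:iteration}
Let $\lambda$ be regular uncountable and let $\langle P_\alpha,\dot Q_\alpha:\alpha<\delta\rangle$ be an FS iteration such that each $\dot Q_\alpha$ is forced to be either $(M,N)$-linked or ccc of size less than $\lambda$. If $\vec f$ is $\lambda$-evasive in the ground model, then $P_\delta$ forces that $\vec f$ is $\lambda$-evasive.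
\end{lemma}

\begin{proof}
All $P_\alpha$ are ccc, so $\lambda$ remains regular and uncountable, and a set of size less than $\lambda$ in $V_\alpha$ keeps this property in later models. We use induction on $\delta$; the case $\delta=0$ is the hypothesis. Fix $t$. By (F2) it suffices to consider names $\dot S$ forced by the weakest condition to be $h_t$-slaloms. For a slalom $S$ let $C(S)=\{\xi<\lambda:f_\xi\in^*S\}$.

\emph{Successor step, $\delta=\alpha+1$.} Work in $V_\alpha$, where $\vec f$ is $\lambda$-evasive, let $Q$ be the value of $\dot Q_\alpha$, and let $\dot S$ be a $Q$-name. If $Q$ is $(M,N)$-linked, take the $h_{t+1}$-slalom $T$ of Lemma~\ref{lem:onestep}. Then $Q$ forces $C(\dot S)\subseteq C(T)$, and $|C(T)|<\lambda$. This is the only place where the width grows.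

Now let $|Q|<\lambda$. For $p\in Q$ and $i\in\omega$ choose $q\le p$ deciding $\dot S(i)$, and call the decided value $S_p(i)$. Then $S_p\in V_\alpha$ is an $h_t$-slalom. If $p\Vdash f_\xi(i)\in\dot S(i)$ for all $i\ge i_0$, then $f_\xi(i)\in S_p(i)$ for all $i\ge i_0$, since the chosen $q$ forces both $f_\xi(i)\in\dot S(i)$ and $\dot S(i)=S_p(i)$. Hence $Q$ forces $C(\dot S)\subseteq\bigcup_{p\in Q}C(S_p)$, a union of fewer than $\lambda$ sets of size less than $\lambda$. As $\lambda$ is regular, the union has size less than $\lambda$.

\emph{Limit step, $\operatorname{cf}\delta>\omega$.} By (F3) every slalom of $V_\delta$ lies in some $V_\alpha$ with $\alpha<\delta$, and the inductive hypothesis applies.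

\emph{Limit step, $\operatorname{cf}\delta=\omega$.} Let $\delta_0<\delta_1<\cdots$ be cofinal in $\delta$. We approximate $\dot S$ in each $V_{\delta_n}$ by a slalom of the same width whose values are not excluded by the generic filter so far. For each $i$ the set
\[
\{q\restriction\delta_n:\ q\in P_\delta\text{ decides }\dot S(i)\}
\]
is dense in $P_{\delta_n}$: any $r\in P_{\delta_n}$ has an extension $q\in P_\delta$ deciding $\dot S(i)$, and $q\restriction\delta_n\le r$ by (F4). So if $G_n$ is $P_{\delta_n}$-generic, then in $V[G_n]$ we can choose for each $i$ a condition $q^n_i\in P_\delta$ and a finite set $S^n(i)$ with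
\[
q^n_i\restriction\delta_n\in G_n\quad\text{and}\quad q^n_i\Vdash_{P_\delta}\dot S(i)=S^n(i).
\]
Then $S^n\in V[G_n]$ is an $h_t$-slalom, and $|C(S^n)|<\lambda$ by the inductive hypothesis. In $V$, fix $P_{\delta_n}$-names $\dot S^n$ and $\dot q^n_i$ for these objects, for all $n$. In $V_\delta$ the set $\bigcup_nC(S^n)$ has size less than $\lambda$, because $\lambda$ is regular and uncountable. It suffices to show that $P_\delta$ forces $C(\dot S)\subseteq\bigcup_nC(\dot S^n)$.

Otherwise there are $p\in P_\delta$, $\xi<\lambda$ and $i_0$ such that $p$ forces $f_\xi\notin^*\dot S^n$ for all $n$, and $p\Vdash f_\xi(i)\in\dot S(i)$ for all $i\ge i_0$. Since supports are finite, $p\in P_{\delta_n}$ for some $n$. Let $G_n\ni p$ be $P_{\delta_n}$-generic. As $\dot S^n$ is a $P_{\delta_n}$-name, $f_\xi\notin^*S^n$ holds in $V[G_n]$, so there is $i\ge i_0$ with $f_\xi(i)\notin S^n(i)$. The conditions $p$ and $q^n_i\restriction\delta_n$ belong to $G_n$, so they have a common extension $r\in P_{\delta_n}$. By (F4), $r\cup q^n_i\restriction[\delta_n,\delta)$ extends both $p$ and $q^n_i$. It forces $f_\xi(i)\in\dot S(i)$ and $\dot S(i)=S^n(i)$, where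 $f_\xi(i)$ and the finite set $S^n(i)$ are ground-model objects. So $f_\xi(i)\in S^n(i)$, a contradiction.
\end{proof}

The sequences $M$ and $N$ are the same at all stages of the iteration. This is what allows a single countable list of widths $h_t$ to be fixed at the start, and it is the constraint that the poset of the next section has to meet.

\section{A poset that bounds a union-stable ideal}\label{sec:poset}

\subsection{The capacity of a block}

Consider again the proof of the lower bound in Theorem~\ref{thm:bounds}. On the blocks $I_k$ with $d(j)\le k<d(j+1)$ we merged $j+1$ sets of norm at most $4^{-j}$. In the density ideal the number of sets cannot be improved in an essential way: $r$ disjoint sets of norm $\delta$ have a union of norm $r\delta$, so the number of sets that can be merged in $I_k$ is governed by their norms, hence by the rate $d$. In an iteration, each new family comes with a new and slower rate.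

In $\mathcal I_{\log}$ the count is different. By \eqref{eq:log}, $r$ subsets of $I_k$ of norm at most $2^{-j-1}$ have a union of norm at most $2^{-j}$ as long as $r\le2^{(k+1)2^{-j-1}}$. For $j=1$ and $k=39$, any $2^{10}$ sets of norm at most $1/4$ have a union of norm at most $1/2$, whereas in a block of the density ideal three such sets can already exceed $1/2$. The admissible number grows with $k$ even when $j$ is fixed. More uniformly, if $u\ge1$ and $\log_2u\le(k+1)2^{-u-1}$, then for \emph{all} $j\le u$, any $u$ subsets of $I_k$ of norm at most $2^{-j-1}$ have a union of norm at most $2^{-j-1}+2^{-u-1}\le2^{-j}$. So each block has a capacity $u(k)$, tending to infinity and independent of any rate. Condition (U) gives this in general.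

\begin{lemma}\label{lem:capacity}
Let $\mathcal I(\vec\varphi)$ be union-stable. There are positive reals $\delta_j$, $j\in\omega$, and a nondecreasing unbounded $u\in\omega^\omega$ such that for all $k$, all $j\le u(k)$ and all $r\le u(k)$:
\begin{equation}\label{eq:dagger}
a_1,\dots,a_r\subseteq I_k\ \text{ and }\ \varphi_k(a_i)\le\delta_j\ \text{ for all }i\quad\Longrightarrow\quad\varphi_k(a_1\cup\dots\cup a_r)\le2^{-j}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\delta_j$ witness (U) for $\varepsilon=2^{-j}$. Call $w\in\omega$ \emph{good for $k$} if \eqref{eq:dagger} holds for all $j\le w$ and $r\le w$. The number $0$ is good for every $k$, since the only union to consider is empty, and any number below a good one is good. Let $u_0(k)$ be the largest $w\le k$ that is good for $k$. Fix $w$. Applying (U) with $l=w$ to each of the finitely many $\varepsilon=2^{-j}$, $j\le w$, and padding shorter families with empty sets, we see that $w$ is good for almost all $k$. So $u_0(k)\to\infty$. The function $u(k)=\min_{k'\ge k}u_0(k')$ is nondecreasing and unbounded, and $u(k)\le u_0(k)$ is good for $k$.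
\end{proof}

For the rest of the paper $\mathcal I=\mathcal I(\vec\varphi)$ is a union-stable tall block ideal in the ground model $V$, the objects $\delta_j$ and $u$ are fixed in $V$ as in Lemma~\ref{lem:capacity}, and
\[
M_n=2^{|I_{<n}|},\qquad N_n=\max\bigl(1,\lfloor\sqrt{u(n)}\rfloor\bigr).
\]
Both sequences tend to infinity. For given $k$, \eqref{eq:dagger} concerns finitely many subsets of $I_k$ and fixed real numbers, so it holds in every extension of $V$.

\subsection{The poset $\mathbb L_d$}

Work in any extension of $V$ and let $d\in\omega^\omega$. We read $d$ as a rate: from the block $I_{d(j)}$ on, the sets to be bounded have norm at most $\delta_j$. Since \eqref{eq:dagger} is available in $I_k$ only for $j\le u(k)$, we slow the rate down and assign to $I_k$ the scale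
\[
j_d(k)=\max\bigl(\{0\}\cup\{j\le u(k):d(j)\le k\}\bigr).
\]
Then $j_d(k)\le u(k)$, and $j_d(k)\to\infty$ because $j_d(k)\ge J$ whenever $u(k)\ge J$ and $k\ge d(J)$. The sets that obey the rate in every block form the family
\[
\mathcal X_d=\{X\subseteq\omega:\ \|X\|_k\le\delta_{j_d(k)}\text{ for all }k\}.
\]

\begin{definition}
The poset $\mathbb L_d$ consists of the triples $(n,s,\mathcal F)$ such that $n\in\omega$, $s\subseteq I_{<n}$, $\|s\|_k\le2^{-j_d(k)}$ for all $k<n$, and $\mathcal F\subseteq\mathcal X_d$ is finite with $|\mathcal F|^2\le u(n)$. We put $(n',s',\mathcal F')\le(n,s,\mathcal F)$ if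
\[
n'\ge n,\qquad s'\cap I_{<n}=s,\qquad\mathcal F'\supseteq\mathcal F,\qquad X\cap I_{[n,n')}\subseteq s'\ \text{ for all }X\in\mathcal F.
\]
\end{definition}

The order is transitive: if $(n'',s'',\mathcal F'')\le(n',s',\mathcal F')\le(n,s,\mathcal F)$ and $X\in\mathcal F$, then $X\cap I_{[n,n')}\subseteq s'\subseteq s''$, and $X\cap I_{[n',n'')}\subseteq s''$ because $X\in\mathcal F'$. The weakest condition is $(0,\emptyset,\emptyset)$.

As in $\mathrm{Loc}(F)$, the stem $s$ is an initial segment of the generic set and $\mathcal F$ is a promise. There are two differences. For given $n$ there are at most $M_n$ stems, because the blocks are finite and fixed. And a condition uses only the square root of the capacity $u(n)$, so that the promises of $\sqrt{u(n)}$ conditions with the same stem can be kept simultaneously. The next lemma is the only place where \eqref{eq:dagger} is used. It allows $\mathcal F$ to exhaust the full capacity at level $n$, provided one moves up to a level $n'$ where $\mathcal F$ is again small.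

\begin{lemma}[extension]\label{lem:extension}
Let $s\subseteq I_{<n}$ with $\|s\|_k\le2^{-j_d(k)}$ for $k<n$, and let $\mathcal F\subseteq\mathcal X_d$ with $|\mathcal F|\le u(n)$. Let $n'\ge n$ satisfy $|\mathcal F|^2\le u(n')$, and put $s'=s\cup\bigl(I_{[n,n')}\cap\bigcup\mathcal F\bigr)$. Then $(n',s',\mathcal F)$ is a condition, and it extends every condition $(n,s,\mathcal F_0)$ with $\mathcal F_0\subseteq\mathcal F$. In particular, a condition $(n,s,\mathcal F)$ has an extension of the form $(n',s',\mathcal F)$ for every $n'\ge n$.
\end{lemma}

\begin{proof}
For $k<n$ we have $\|s'\|_k=\|s\|_k$. For $n\le k<n'$, the set $s'\cap I_k$ is the union of the sets $X\cap I_k$, $X\in\mathcal F$. There are at most $u(n)\le u(k)$ of them, each has norm at most $\delta_{j_d(k)}$, and $j_d(k)\le u(k)$; so $\|s'\|_k\le2^{-j_d(k)}$ by \eqref{eq:dagger}. The four clauses of the order hold by the definition of $s'$. For the last claim, $|\mathcal F|\le|\mathcal F|^2\le u(n)\le u(n')$.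
\end{proof}

\begin{lemma}\label{lem:linked}
$\mathbb L_d$ is $(M,N)$-linked.
\end{lemma}

\begin{proof}
For $s\subseteq I_{<n}$ let $Q_{n,s}$ be the set of conditions that have an extension of the form $(n,s,\mathcal F)$. For each $n$ there are $M_n$ sets $s$. By Lemma~\ref{lem:extension}, a condition with first coordinate $n_0$ lies in some $Q_{n,s}$ for every $n\ge n_0$, which is (L2).

For (L1), let $p_1,\dots,p_r\in Q_{n,s}$ with $1\le r\le N_n$. If $r=1$, then $p_1$ is a lower bound. If $r\ge2$, then $N_n=\lfloor\sqrt{u(n)}\rfloor$. Choose extensions $(n,s,\mathcal F_i)\le p_i$ and let $\mathcal F=\mathcal F_1\cup\dots\cup\mathcal F_r$. Each $\mathcal F_i$ has at most $\lfloor\sqrt{u(n)}\rfloor$ elements, so $|\mathcal F|\le\lfloor\sqrt{u(n)}\rfloor^2\le u(n)$. Since $u$ is unbounded and nondecreasing, there is $n'\ge n$ with $|\mathcal F|^2\le u(n')$. The condition $(n',s',\mathcal F)$ of Lemma~\ref{lem:extension} extends every $(n,s,\mathcal F_i)$, hence every $p_i$.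
\end{proof}

The sequences $M$ and $N$ do not depend on $d$, so Lemma~\ref{lem:iteration} will apply to iterations in which $d$ changes from stage to stage.

\begin{lemma}\label{lem:generic}
$\mathbb L_d$ adds a set $B\in\mathcal I$ such that $X\subseteq^*B$ for every $X\in\mathcal X_d$ in the model over which we force.
\end{lemma}

\begin{proof}
Let $G$ be generic and let $B$ be the union of the stems of conditions in $G$. If $(n,s,\mathcal F)\in G$, then $B\cap I_{<n}=s$: any stem $s_1$ from $G$ is contained in the stem $s_2$ of a common extension, and $s_2\cap I_{<n}=s$. By Lemma~\ref{lem:extension}, for each $k$ the conditions with $n>k$ are dense, so $\|B\|_k\le2^{-j_d(k)}$ for all $k$. As $j_d(k)\to\infty$, we get $B\in\mathcal I$.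

Let $X\in\mathcal X_d$. Given a condition $(n,s,\mathcal F)$, extend it to $(n',s',\mathcal F)$ with $(|\mathcal F|+1)^2\le u(n')$; then $(n',s',\mathcal F\cup\{X\})$ is a further extension. By genericity $X\in\mathcal F$ for some $(n,s,\mathcal F)\in G$. For $k\ge n$ there is $(n',s',\mathcal F')\le(n,s,\mathcal F)$ in $G$ with $n'>k$, so $X\cap I_k\subseteq s'\subseteq B$. Thus $X\setminus B\subseteq I_{<n}$.
\end{proof}

A single $\mathbb L_d$ handles only the sets that obey the rate $d$. If $d$ is a dominating function, these are, up to finite changes, all members of $\mathcal I$ from the previous model.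

\begin{lemma}\label{lem:dominate}
Let $W$ be a forcing extension of $V$ and $W'$ a forcing extension of $W$, and let $d\in W'$ dominate $\omega^\omega\cap W$. If $B$ is added by $\mathbb L_d$ over $W'$ as in Lemma~\ref{lem:generic}, then $A\subseteq^*B$ for all $A\in\mathcal I\cap W$.
\end{lemma}

\begin{proof}
Let $A\in\mathcal I\cap W$. The function $j\mapsto\rho_A(\delta_j)$ is in $W$, so there is $j_A\ge1$ with $\rho_A(\delta_j)\le d(j)$ for all $j\ge j_A$. Choose $n$ with $j_d(k)\ge j_A$ for all $k\ge n$. Let $k\ge n$ and $j=j_d(k)$. Since $j\ge1$, the definition of $j_d$ gives $d(j)\le k$, so $\rho_A(\delta_j)\le k$ and $\|A\|_k\le\delta_{j_d(k)}$. Hence $X=A\setminus I_{<n}$ belongs to $\mathcal X_d\cap W'$, and $A\subseteq^*X\subseteq^*B$ by Lemma~\ref{lem:generic}.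
\end{proof}

\section{The models}\label{sec:models}

Both consistency results use the same scheme: add an evasive sequence of Cohen reals, then iterate $\mathbb D$ followed by $\mathbb L_d$ cofinally often.

\begin{proposition}\label{prop:scheme}
Let $\lambda$ and $\kappa$ be regular uncountable cardinals, and let $V_0$ be an extension of $V$ by $\mathbb C_\lambda$. In $V_0$, let $\langle P_\alpha,\dot Q_\alpha:\alpha<\kappa\rangle$ be an FS iteration in which each $\dot Q_\alpha$ is forced to be either $(M,N)$-linked or ccc of size less than $\lambda$. Suppose that $\Gamma\subseteq\kappa$ is cofinal and that for $\alpha\in\Gamma$, $\dot Q_\alpha$ is $\mathbb D$ as computed in $V_\alpha$, adding $d_\alpha\in V_{\alpha+1}$, and $\dot Q_{\alpha+1}$ is $\mathbb L_{d_\alpha}$ as computed in $V_{\alpha+1}$. Then $P_\kappa$ is ccc, and in $V_\kappa$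
\[
\operatorname{add}(\mathcal N)\le\lambda\qquad\text{and}\qquad\operatorname{add}^*(\mathcal I)=\kappa.
\]
\end{proposition}

\begin{proof}
All iterands are ccc, so $P_\kappa$ is ccc by (F1), and $\lambda$, $\kappa$ remain regular cardinals. By Lemma~\ref{lem:cohen}, $\langle c_\xi:\xi<\lambda\rangle$ is $\lambda$-evasive in $V_0$, and by Lemma~\ref{lem:iteration}, applied over $V_0$, it is $\lambda$-evasive in $V_\kappa$. Hence $\operatorname{add}(\mathcal N)\le\lambda$ in $V_\kappa$.

Let $\mathcal A\subseteq\mathcal I$ be a family in $V_\kappa$ with $|\mathcal A|<\kappa$. By (F3) each member of $\mathcal A$ lies in some $V_\beta$ with $\beta<\kappa$. Since $\kappa$ is regular and $\Gamma$ is cofinal, all members lie in $V_\alpha$ for one $\alpha\in\Gamma$. By Lemma~\ref{lem:dominate} with $W=V_\alpha$, $W'=V_{\alpha+1}$ and $d=d_\alpha$, the set $B\in\mathcal I$ added by $\mathbb L_{d_\alpha}$ satisfies $A\subseteq^*B$ for all $A\in\mathcal A$. So $\operatorname{add}^*(\mathcal I)\ge\kappa$.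

For the reverse inequality it suffices, by Theorem~\ref{thm:bounds} in $V_\kappa$, to show $\mathfrak b\le\kappa$. Any $g\in\omega^\omega\cap V_\kappa$ lies in $V_\alpha$ for some $\alpha\in\Gamma$; then $g+1\le^*d_\alpha$, so $d_\alpha\not\le^*g$. Thus no function dominates $\{d_\alpha:\alpha\in\Gamma\}$, a family of size at most $\kappa$.
\end{proof}

Every ordinal can be written uniquely as $\gamma+n$ with $n\in\omega$ and $\gamma$ zero or a limit; its residue modulo $2$ or $3$ is that of $n$.

\begin{proof}[Proof of Theorem~\ref{thm:separate}]
Let $\lambda=\omega_1$ and let $\Gamma$ be the set of even ordinals below $\kappa$. Over $V_0$ take the FS iteration of length $\kappa$ with $\dot Q_\alpha=\mathbb D$ and $\dot Q_{\alpha+1}=\mathbb L_{d_\alpha}$ for $\alpha\in\Gamma$. All iterands are $(M,N)$-linked: $\mathbb D$ because it is $\sigma$-centered, and $\mathbb L_{d_\alpha}$ by Lemma~\ref{lem:linked}. By Proposition~\ref{prop:scheme}, the ccc poset $\mathbb C_{\omega_1}*\dot P_\kappa$ forces $\operatorname{add}(\mathcal N)\le\aleph_1$ and $\operatorname{add}^*(\mathcal I)=\kappa$, and $\operatorname{add}(\mathcal N)\ge\aleph_1$ holds in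 ZFC.
\end{proof}

No cardinal arithmetic was needed, because each pair of stages bounds all of $\mathcal I\cap V_\alpha$ at once.

\begin{proof}[Proof of Corollary~\ref{cor:dichotomy}]
Clearly (i) implies (ii). If $\mathcal I$ is union-stable, Theorem~\ref{thm:separate} with $\kappa=\aleph_2$ gives a ccc extension in which equality fails; so (ii) implies (iii). Suppose (U) fails, and fix $\varepsilon$, $l_n$, $K_n$, $a^{n,k}_i$ as in \eqref{eq:witness}. In any forcing extension they still witness the failure of (U), since for each $\delta>0$ of the extension there is $n$ with $2^{-n}\le\delta$. Theorem~\ref{thm:equal}, applied in the extension, gives (i).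
\end{proof}

\begin{remark}
It follows that union-stability depends only on the ideal. If $\vec\varphi$ and $\vec\psi$ satisfy (B1) and (B2) and define the same ideal, they do so in every forcing extension, because the equality of two Borel sets is a $\Pi^1_1$ statement and such statements are absolute; so condition (i) of Corollary~\ref{cor:dichotomy} is the same for both.
\end{remark}

To give $\operatorname{add}(\mathcal N)$ the value $\lambda$ we must also localize all families of size less than $\lambda$. The posets $\mathrm{Loc}(F)$ need not be $(M,N)$-linked, but for $|F|<\lambda$ they are small, which is the second case allowed in Lemma~\ref{lem:iteration}. Now the families have to be treated one at a time, and the hypothesis $\kappa^{<\lambda}=\kappa$ ensures that there are only $\kappa$ of them.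

\begin{proof}[Proof of Theorem~\ref{thm:values}]
Since $\lambda$ is uncountable, $\kappa^\omega=\kappa$. Let $V_0$ be an extension by $\mathbb C_\lambda$.

\emph{$\kappa^{<\lambda}=\kappa$ in $V_0$.} Let $\mu<\lambda$. As in (F3), a function from $\mu$ to $\kappa$ in $V_0$ has a name given by a countable maximal antichain of $\mathbb C_\lambda$ and a function from it to $\kappa$, for each $\xi<\mu$. Since $|\mathbb C_\lambda|=\lambda\le\kappa$, there are at most $(\kappa^\omega)^\mu=\kappa^\mu\le\kappa^{<\lambda}=\kappa$ such names.

\emph{The iteration.} Work in $V_0$. The set of $\gamma<\kappa$ with $\gamma\equiv2\pmod3$ has size $\kappa$, so there is a map $\pi$ from it onto $\kappa\times\kappa$ all of whose fibers have size $\kappa$ and are therefore cofinal in $\kappa$. By recursion on $\alpha\le\kappa$ we define the ccc poset $P_\alpha$, a dense set $D_\alpha\subseteq P_\alpha$ with $|D_\alpha|\le\kappa$ and $D_\beta\subseteq D_\alpha$ for $\beta<\alpha$, and, for $\alpha<\kappa$, a list $\langle\sigma_{\alpha,\eta}:\eta<\kappa\rangle$ of all sequences of length less than $\lambda$ of nice $P_\alpha$-names built from $D_\alpha$. Such a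 list exists, with repetitions allowed: there are at most $\kappa^\omega=\kappa$ nice names built from $D_\alpha$, hence at most $\kappa^{<\lambda}=\kappa$ sequences. The iterands are as follows.
\begin{itemize}
\item If $\alpha\equiv0\pmod3$, then $\dot Q_\alpha=\mathbb D$, adding $d_\alpha$, and $\dot Q_{\alpha+1}=\mathbb L_{d_\alpha}$.
\item If $\gamma\equiv2\pmod3$ and $\pi(\gamma)=(\beta,\eta)$, then $\dot Q_\gamma=\mathrm{Loc}(\dot F_\gamma)$, where $\dot F_\gamma$ names the set of values of the terms of $\sigma_{\beta,\eta}$ if $\beta\le\gamma$, and $\dot F_\gamma=\emptyset$ otherwise.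
\end{itemize}
In both cases $\dot F_\gamma$ is forced to have size less than $\lambda$, so $\mathrm{Loc}(\dot F_\gamma)$ is ccc of size less than $\lambda$ by Lemma~\ref{lem:loc}.

It remains to define $D_\alpha$. Let $D_0=P_0$ be trivial, and let $D_\alpha=\bigcup_{\beta<\alpha}D_\beta$ for limit $\alpha$; this set is dense because $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$, and it has size at most $\kappa$. For the successor step, note that a condition of $\mathbb D$, $\mathbb L_d$ or $\mathrm{Loc}(F)$ consists of a finite object and finitely many reals, so it is coded by an element of $\omega^\omega$. For each nice name $\tau$ built from $D_\alpha$ that is forced to code an element of $\dot Q_\alpha$, let $\dot q_\tau$ be a name for that element, and let $D_{\alpha+1}$ consist of $D_\alpha$ and all pairs $(p,\dot q_\tau)$ with $p\in D_\alpha$. Then $|D_{\alpha+1}|\le\kappa$. Given $(p,\dot q)\in P_{\alpha+1}$, by (F2) and (F3) there is such a $\tau$ with $p\Vdash\dot q_\tau=\dot q$, and for any $p'\le p$ in $D_\alpha$ we have $(p',\dot q_\tau)\le(p,\dot q)$. So $D_{\alpha+1}$ is dense.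

\emph{The values in $V_\kappa$.} Proposition~\ref{prop:scheme}, with $\Gamma=\{\alpha<\kappa:\alpha\equiv0\pmod3\}$, shows that $\mathbb C_\lambda*\dot P_\kappa$ is ccc and forces $\operatorname{add}(\mathcal N)\le\lambda$ and $\operatorname{add}^*(\mathcal I)=\kappa$. There are at most $\kappa^\omega=\kappa$ nice names built from $D_\kappa$, so $\mathfrak c\le\kappa$ in $V_\kappa$; together with $\kappa=\operatorname{add}^*(\mathcal I)\le\mathfrak c$ from Proposition~\ref{prop:trivial} this gives $\mathfrak c=\kappa$.

Finally, let $F\subseteq\omega^\omega$ be a nonempty family in $V_\kappa$ of size $\mu<\lambda$, and let $e$ map $\mu$ onto $F$. By (F2), $e$ has a name $\dot e$ forced to be a function from $\mu$ to $\omega^\omega$. In $V_0$ choose for each $\xi<\mu$ a nice name $\tau_\xi$ for $\dot e(\xi)$ built from $D_\kappa$. These names involve at most $\mu\cdot\aleph_0<\kappa$ conditions, so by regularity of $\kappa$ all of them lie in $D_\beta$ for some $\beta<\kappa$. By (F4), two conditions of $P_\beta$ are compatible in $P_\kappa$ if and only if they are compatible in $P_\beta$, so a maximal antichain of $P_\kappa$ contained in $D_\beta$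 is a maximal antichain of $P_\beta$. Hence $\langle\tau_\xi:\xi<\mu\rangle=\sigma_{\beta,\eta}$ for some $\eta<\kappa$. Choose $\gamma\ge\beta$ with $\pi(\gamma)=(\beta,\eta)$. Then $\dot F_\gamma$ evaluates to $F$, and by Lemma~\ref{lem:loc} an $h_0$-slalom in $V_{\gamma+1}$ localizes $F$. So in $V_\kappa$ every family of size less than $\lambda$ is localized by an $h_0$-slalom, and $\operatorname{add}(\mathcal N)\ge\lambda$ by Theorem~\ref{thm:bart}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{CIAP}
\emph{Cardinal Invariants of Analytic $P$-Ideals},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 674992473EB5111872B86D540BF02ACF/\allowbreak S0008414X00031278a.pdf/\allowbreak cardinal\_invariants\_\allowbreak of\_analytic\_pideals.pdf}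

\end{thebibliography}
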